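\title{Lower envelopes of conics and quartic polynomials with $\Omega(n\,2^{\alpha(n)})$ breakpoints}

\begin{abstract}
We show that for every $n\ge 4$ there are $n$ distinct ellipses in the plane whose lower envelope has at least $\frac1{64}\,n\,2^{\alpha(n)}$ breakpoints, where $\alpha$ is the inverse Ackermann function. This is the order of magnitude of the longest Davenport--Schinzel sequences of order $4$. The main step is a recursive construction of $n$ quartic polynomials with this many breakpoints; the polynomials are then transferred to conics close to one fixed conic. For polynomials of degree at most $4$, and for hyperbolas that every vertical line meets twice, the bound is tight up to a constant factor.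
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Lower envelopes and Davenport--Schinzel sequences}

Let $f_1,\dots,f_n$ be real functions, each defined and continuous on an interval of the $x$-axis (possibly all of $\mathbb{R}$). Their \emph{lower envelope} is
\[
E(x)=\min\{f_i(x): f_i \text{ is defined at } x\},
\]
defined wherever at least one $f_i$ is. Partition the $x$-axis into maximal intervals on each of which either no $f_i$ is defined or a single function attains $E$. The endpoints of these intervals are the \emph{breakpoints} of the envelope; they include crossings, jumps at the ends of domains, and the ends of gaps. Reading off the attaining function on each interval from left to right gives the \emph{envelope sequence}. The number of breakpoints measures how often the lowest function changes, and we ask how large it can be.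

The combinatorial model is the following. For integers $n,s\ge1$, a \emph{Davenport--Schinzel sequence of order $s$ on $n$ symbols}, or $DS(n,s)$-sequence, is a finite sequence over an alphabet of $n$ symbols in which no two consecutive elements are equal and which, for any two distinct symbols $a,b$, contains no alternating subsequence $a\,b\,a\,b\cdots$ of length $s+2$. The maximum length of such a sequence is $\lambda_s(n)$. If the $f_i$ are defined on all of $\mathbb{R}$ and the graphs of each pair meet in at most $s$ points, then the envelope sequence is a $DS(n,s)$-sequence: an alternation of length $s+2$ provides $s+2$ points at which $f_a-f_b$ is alternately negative and positive, hence $s+1$ zeros of $f_a-f_b$. So there are at most $\lambda_s(n)$ breakpoints. If the $f_i$ are defined only on intervals and each pair meets in at most $s$ points, the envelope sequence is a $DS(n,s+2)$-sequence and the number of breakpoints is $O(\lambda_{s+2}(n))$. For example, line segments that cross pairwise at most once correspond to order $3$.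

The growth of $\lambda_s$ is expressed through the Ackermann function. Let
\[
A_1(m)=2m\ \ (m\ge1),\qquad A_k(1)=2\ \ (k\ge2),\qquad A_k(m)=A_{k-1}(A_k(m-1))\ \ (k,m\ge2),
\]
and put $A(m)=A_m(m)$ and $\alpha(n)=\min\{k\ge1: A(k)\ge n\}$. Thus $A_2(m)=2^m$, $A_3(m)$ is a tower of $m$ twos, and $A(1),A(2),A(3)$ are $2,4,16$. It is known that
\[
\lambda_3(n)=\Theta(n\alpha(n)),\qquad \lambda_4(n)=\Theta(n\,2^{\alpha(n)}),
\]
and that for $s>1$ there is a polynomial $Q_s$ of degree at most $s-1$ such that $\lambda_{2s+2}(n)\ge n\cdot2^{(\alpha(n))^s/s!+Q_s(\alpha(n))}$.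

These sequences record only how often two curves may cross, and nothing about their shape. It is therefore not clear that simple curves produce long sequences. For order $3$ they do: Wiernik and Sharir showed that the lower envelope of $n$ segments can have $\Omega(n\alpha(n))$ breakpoints. For order $4$ the simplest candidates are polynomials of degree $4$; Shor found $n$ such polynomials with $\Omega(n\alpha(n))$ breakpoints, while the corresponding upper bound is $\lambda_4(n)=O(n\,2^{\alpha(n)})$.

\subsection{The question for conics}

A conic is the zero set of a polynomial $q=a x^2+bxy+cy^2+dx+ey+f$ of degree $2$. Write $q=v^{T}Sv$ with $v=(x,y,1)^{T}$ and $S$ a symmetric $3\times3$ matrix. The conic is \emph{nondegenerate} if $\det S\ne0$ and it has a real point; it is then an ellipse, a parabola or a hyperbola according as the discriminant $b^2-4ac$ of the quadratic part is negative, zero or positive. Two distinct nondegenerate conics meet in at most four points.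

Conics are not graphs. Their lower envelope assigns to $x$ the lowest point among all curves that meet the vertical line through $x$. Equivalently, split each conic at its points of vertical tangency into $O(1)$ arcs, each the graph of a continuous function on an interval, and take the envelope of all arcs. Any switch between two arcs, also between two arcs of the same conic, counts as a breakpoint. The reasonable conventions about jumps, gaps and switches within one conic change the count by $O(n)$ only, and all breakpoints constructed in this paper are switches between different conics.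

It is asked in \cite{CG} whether higher order Davenport--Schinzel sequences have a natural geometric realization, and, as an example, whether the lower envelope of $n$ conic sections can have $\Omega(n\,2^{\alpha(n)})$ breakpoints. We consider this example in the following form.

\medskip
\noindent\textbf{Question.} \emph{Is there a constant $c>0$ such that for all sufficiently large $n$ there are $n$ pairwise distinct nondegenerate conics (ellipses including circles, parabolas, hyperbolas; full curves, not arcs) whose lower envelope has at least $c\,n\,2^{\alpha(n)}$ breakpoints?}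
\medskip

The four intersection points suggest order $4$ and the answer yes. The same fact can be read as an obstacle: five points determine the conic, so a curve that must appear on the envelope at $2^{\alpha(n)}$ places, an unbounded number, cannot be adjusted at each place separately. The answer is nevertheless yes, with $c=\frac1{64}$.

\begin{theorem}\label{thm:ellipses}
For every $n\ge4$ there are $n$ distinct nondegenerate conics, all of them ellipses, whose lower envelope has at least $\frac1{64}\,n\,2^{\alpha(n)}$ breakpoints.
\end{theorem}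

Call a hyperbola \emph{total} if every vertical line meets it in exactly two points. For instance, $y^2-x^2=1$ is total, while $x^2-y^2=1$ and $xy=1$ are not.

\begin{theorem}\label{thm:tight}
\begin{itemize}
\item[(a)] For $n\ge4$ there are $n$ distinct polynomials of degree $4$ whose lower envelope has at least $\frac1{64}\,n\,2^{\alpha(n)}$ breakpoints. Hence the maximum number of breakpoints of the lower envelope of $n$ polynomials of degree at most $4$ is $\Theta(n\,2^{\alpha(n)})=\Theta(\lambda_4(n))$.
\item[(b)] The maximum number of breakpoints of the lower envelope of $n$ total hyperbolas is $\Theta(n\,2^{\alpha(n)})$, with lower bound $\frac1{64}\,n\,2^{\alpha(n)}$ for $n\ge4$.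
\end{itemize}
\end{theorem}

The exact maximum for arbitrary conics is not determined here: their arcs are only partially defined, so the facts recalled above give sequences of order $6$ rather than $4$.

Section~\ref{sec:transfer} reduces both theorems to a statement about quartic polynomials, Proposition~\ref{prop:quartics}. Section~\ref{sec:idea} shows the construction on four explicit polynomials. Section~\ref{sec:systems} defines the recursive invariant, Section~\ref{sec:step} proves the inductive step, and Section~\ref{sec:count} counts.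

\section{From quartics to conics}\label{sec:transfer}

The reduction is by perturbation, so we count breakpoints in a way that survives perturbation, through finitely many strict inequalities.

\begin{definition}\label{def:cert}
A family $f_1,\dots,f_n$ of continuous functions on an open interval $J$ is \emph{$B$-certified} if there are \emph{sample points} $x_1<\dots<x_L$ in $J$ such that at each $x_r$ exactly one function $f_{i_r}$ attains the minimum, and $i_r\ne i_{r+1}$ for at least $B$ values of $r$.
\end{definition}

The envelope of a $B$-certified family has at least $B$ breakpoints in $J$. Indeed, by continuity $f_{i_r}$ is the unique minimizer in a neighborhood of $x_r$. If $(x_r,x_{r+1})$ contains no breakpoint, one function attains the envelope on all of it, and this function must be both $f_{i_r}$ and $f_{i_{r+1}}$. So each $r$ with $i_r\ne i_{r+1}$ gives a breakpoint in $(x_r,x_{r+1})$, and these intervals are disjoint.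

Let $\mathcal{P}$ be the set of real polynomials of degree exactly $4$ with positive leading coefficient. The core of the paper is the following statement, proved in Section~\ref{sec:count}.

\begin{proposition}\label{prop:quartics}
For every $n\ge4$ there are $n$ distinct polynomials in $\mathcal{P}$ that form a $B$-certified family on $\mathbb{R}$ with $B\ge\frac1{64}\,n\,2^{\alpha(n)}$.
\end{proposition}

The link with conics is that a quadratic polynomial in $x,y$, restricted to a fixed conic, is a quartic in a rational parameter of that conic, up to a factor that depends on the conic only. On the parabola $y=x^2$ the monomials $1,x,y,xy,y^2$ become $1,x,x^2,x^3,x^4$. A conic close to the fixed one is displaced from it, to first order, by such a restriction, so nearby conics are ordered vertically like quartics. The next lemma makes this precise.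

\begin{lemma}\label{lem:perturb}
Let $f_1,\dots,f_n$ be distinct polynomials, $B$-certified on an open interval $J$. Let $X\colon J\to J'$ be an increasing bijection onto an open interval $J'$, and let $w\colon J\to(0,\infty)$ and $y_0\colon J'\to\mathbb{R}$ be functions. Suppose that for all small $\varepsilon>0$ the functions $y_1,\dots,y_n$, depending on $\varepsilon$, are continuous on $J'$, and that for each $i$ and each fixed $t\in J$
\[
y_i(X(t))=y_0(X(t))+\varepsilon\,w(t)f_i(t)+O(\varepsilon^2)\qquad(\varepsilon\to0).
\]
Then for all small $\varepsilon>0$ the functions $y_1,\dots,y_n$ are pairwise distinct and $B$-certified on $J'$.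
\end{lemma}

\begin{proof}
If $f_i(t)<f_j(t)$, then $y_j(X(t))-y_i(X(t))=\varepsilon w(t)(f_j(t)-f_i(t))+O(\varepsilon^2)>0$ for small $\varepsilon$. Apply this to the finitely many inequalities $f_{i_r}(t_r)<f_j(t_r)$, $j\ne i_r$, at the sample points $t_r$, and, for each pair $i\ne j$, to one point of $J$ where the distinct polynomials $f_i,f_j$ differ. The points $X(t_r)$ are in the same order as the $t_r$ and have the same unique minimizers.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ellipses}]
Let $f_i(x)=\sum_{r=0}^4c_{i,r}x^r$, $c_{i,4}>0$, be the polynomials of Proposition~\ref{prop:quartics}, and let $R>0$ be such that all sample points lie in $(-R,R)$. For $\varepsilon>0$ let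
\[
\Gamma_i:\quad x^2-y+\varepsilon\bigl(c_{i,0}+c_{i,1}x+c_{i,2}y+c_{i,3}xy+c_{i,4}y^2\bigr)=0 .
\]
For fixed $x$ this is the quadratic equation $\varepsilon c_{i,4}y^2-\beta y+\gamma=0$ with
\[
\beta=1-\varepsilon(c_{i,2}+c_{i,3}x),\qquad\gamma=x^2+\varepsilon(c_{i,0}+c_{i,1}x).
\]
As $\varepsilon\to0$, both $\beta$ and $\beta^2-4\varepsilon c_{i,4}\gamma$ tend to $1$ uniformly on $[-R,R]$. So for small $\varepsilon$ there are two distinct real roots for every $x\in[-R,R]$; in particular $\Gamma_i$ has real points. The symmetric matrix of $x^2-y$ has determinant $-\frac14$, so the determinant for $\Gamma_i$ is nonzero for small $\varepsilon$, and the quadratic part $x^2+\varepsilon c_{i,3}xy+\varepsilon c_{i,4}y^2$ has discriminant $\varepsilon^2c_{i,3}^2-4\varepsilon c_{i,4}<0$. Hence $\Gamma_i$ is an ellipse.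

Because $c_{i,4}>0$, the lower root is
\[
y_i(x)=\frac{\beta-\sqrt{\beta^2-4\varepsilon c_{i,4}\gamma}}{2\varepsilon c_{i,4}}=\frac{2\gamma}{\beta+\sqrt{\beta^2-4\varepsilon c_{i,4}\gamma}}=x^2+O(\varepsilon),
\]
since the last fraction is a smooth function of $\varepsilon$ near $0$ with value $x^2$ at $\varepsilon=0$. Inserting this in the right side of
\[
y_i=x^2+\varepsilon(c_{i,0}+c_{i,1}x+c_{i,2}y_i+c_{i,3}xy_i+c_{i,4}y_i^2)
\]
gives $y_i(x)=x^2+\varepsilon f_i(x)+O(\varepsilon^2)$. By Lemma~\ref{lem:perturb} with $J=J'=(-R,R)$, $X(t)=t$ and $w=1$, for small $\varepsilon$ the $y_i$ are distinct and $B$-certified on $(-R,R)$. So the ellipses are distinct. Over $(-R,R)$ the upper arc of each ellipse lies strictly above its lower arc, so there the envelope of the ellipses is the envelope of $y_1,\dots,y_n$. It has at least $B\ge\frac1{64}n2^{\alpha(n)}$ breakpoints.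
\end{proof}

The sign of the leading coefficient matters. The two roots have sum $\beta/(\varepsilon c_{i,4})$, so for $c_{i,4}<0$ the second root would tend to $-\infty$ as $\varepsilon\to0$ and would hide the arc near the parabola.

\begin{proof}[Proof of Theorem~\ref{thm:tight}]
(a) The lower bound is Proposition~\ref{prop:quartics}. The difference of two distinct polynomials of degree at most $4$ has at most four zeros, so the envelope sequence is a $DS(n,4)$-sequence, and $\lambda_4(n)=\Theta(n2^{\alpha(n)})$.

(b) \emph{Upper bound.} The equation of a total hyperbola, viewed as an equation in $y$ for fixed $x$, has exactly two solutions for every $x$. So its $y^2$-coefficient is a nonzero constant and its discriminant in $y$ is positive for all $x$. The lower root is then a continuous function on $\mathbb{R}$, and only these lower arcs can attain the envelope. Two of them meet in at most four points, so the envelope sequence is a $DS(n,4)$-sequence, of length at most $\lambda_4(n)=O(n2^{\alpha(n)})$.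

\emph{Lower bound.} We perturb the hyperbola $y^2-x^2=1$. Its lower branch $y_0(x)=-\sqrt{1+x^2}$ is parametrized by
\[
x=X(t)=\tfrac12\bigl(t-\tfrac1t\bigr),\qquad y_0=-\tfrac12\bigl(t+\tfrac1t\bigr),\qquad t>0,
\]
and $X$ is an increasing bijection $(0,\infty)\to\mathbb{R}$. On the branch $x-y=t$ and $x+y=-1/t$. Take the polynomials $f_i(t)=\sum_r c_{i,r}t^r$ of Proposition~\ref{prop:quartics}, translated in the variable so that all sample points are positive, and let
\[
K_i(x,y)=c_{i,4}(x-y)^2+c_{i,3}(x-y)+c_{i,2}-c_{i,1}(x+y)+c_{i,0}(x+y)^2,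
\]
so that $K_i(X(t),y_0)=c_{i,4}t^2+c_{i,3}t+c_{i,2}+c_{i,1}t^{-1}+c_{i,0}t^{-2}=t^{-2}f_i(t)$. Let
\[
H_i:\quad y^2-x^2-1+\varepsilon K_i(x,y)=0 .
\]
At $\varepsilon=0$ the symmetric matrix is diagonal with entries $-1,1,-1$ and determinant $1$, and the quadratic part has discriminant $4$. So for small $\varepsilon$ both remain positive. As a quadratic in $y$, the equation has constant leading coefficient close to $1$, and its discriminant is a polynomial $p_2x^2+p_1x+p_0$ with $(p_2,p_1,p_0)$ close to $(4,0,4)$. Then $p_2>0$ and $p_1^2<4p_0p_2$, so the discriminant is positive for all $x$. Hence $H_i$ is a total hyperbola, and the envelope of the $H_i$ is the envelope of the lower roots $y_i(x)$. By the quadratic formula, $y_i(x)$ is for fixed $x$ a smooth function of $\varepsilon$ near $0$ with value $y_0(x)$ at $0$. Differentiating the equation at $\varepsilon=0$ gives $2y_0\,\partial_\varepsilon y_i+K_i(x,y_0)=0$, that is,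
\[
y_i(x)=y_0(x)+\varepsilon\,\frac{t^{-2}}{2\sqrt{1+x^2}}\,f_i(t)+O(\varepsilon^2),\qquad x=X(t).
\]
The factor in front of $f_i$ is positive and does not depend on $i$. Lemma~\ref{lem:perturb} with $J=(0,\infty)$, $J'=\mathbb{R}$ shows that for small $\varepsilon$ the $H_i$ are distinct and their envelope has at least $B\ge\frac1{64}n2^{\alpha(n)}$ breakpoints.
\end{proof}

\section{The idea on four polynomials}\label{sec:idea}

We need polynomials each of which appears on the envelope about $2^k$ times, for every $k$. The factor $2$ per level comes from the symmetry of a parabola.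

\begin{example}[Opening a fan]\label{ex:fan}
The parabolas $lt^2$, $l=1,\dots,m$, are tangent to one another at the origin, and only the flattest one is seen on the envelope. Shift them vertically to $lt^2+\frac1l$. Since $lt^2+\frac1l\ge2|t|$ with equality exactly for $|t|=\frac1l$, parabola $l$ is the unique minimizer at $t=\pm\frac1l$. The minimizers read $1,2,\dots,m,m,\dots,2,1$: one common point of tangency has become two places of visibility for each parabola, one on each side.
\end{example}

To gain from this repeatedly, each of these places must again be a point of tangency of several curves. We arrange this by putting further curves underneath the opened fan, one copy on each side.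

\begin{example}\label{ex:four}
Let $g(z)=z^2+z^4$ with two marked points $z=\pm1$. Tilt $g$ and move it to $t=3$, and take the mirror image as well:
\[
b(t)=90(t-3)+g(t-3),\qquad a(t)=b(-t).
\]
The marked points of $b$ are $t=4$ and $t=2$, with values $92$, $-88$ and slopes $96$, $84$. An even parabola $\frac{d^*}2t^2+h$ has two parameters, so it can be made tangent to $b$ at one given point $t_0$: take $d^*=b'(t_0)/t_0$ and adjust $h$. For $t_0=4$ and $t_0=2$ this gives
\[
P(t)=12t^2-100,\qquad Q(t)=21t^2-172 .
\]
By symmetry $P$ and $Q$ are also tangent to $a$, at $t=-4$ and $t=-2$. With $z=t-3$,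
\[
P-b=(z-1)^2(z+4)(2-z),\quad Q-b=(z+1)^2(17+2z-z^2),\quad a-b=48t+24t^3 .
\]
So $a>b$ for $t>0$, and
\[
\begin{array}{c|ccccc}
t&1&2&3&4&9/2\\\hline
P-b&72&36&8&0&11/16\\
Q-b&9&0&17&72&1775/16
\end{array}
\]
Lower $P$ and $Q$ by $\frac12$. At $t=1,2,3,4,\frac92$ the unique minimizers are $b,Q,b,P,b$, and at the mirror points $-\frac92,-4,-3,-2,-1$ they are $a,P,a,Q,a$. Adding $t^4/1000$ to $P$ and $Q$ puts them in $\mathcal{P}$ and changes no minimizer, because $4^4/1000<\frac12$. Four quartics are thus $9$-certified with the sequence
\[
a\,P\,a\,Q\,a\,b\,Q\,b\,P\,b .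
\]
It contains $a\,P\,a\,P$, which four parabolas cannot produce.
\end{example}

Three features of the example govern the general case.

First, $P$ and $Q$ arise from the fan $12t^2$, $21t^2$ at the origin by vertical shifts. This one fan, together with two copies of one function with two marked points, yields four points of tangency $t=\pm2,\pm4$. Each is a new fan with two members, and each of the four functions belongs to two fans.

Second, $P$ and $Q$ are more curved than $b$ at the marked points ($P''=24$, $Q''=42$, $b''=14$). This keeps each parabola above $b$ near its own point of tangency and at the other marked point. A tangent parabola flatter than the curve it touches would pass below it.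

Third, the quartic term makes each copy invisible on the other side. Without it we would have $a-b=-168\,t$, and $a$ would hide $b$ for $t>0$.

To iterate, take the four functions with their four fans in the role of $g$ with its marked points, shrink them, place one copy on each side, and attach four steeper parabolas. This gives $8$ fans with three members each, and continuing we get $2^m$ fans with $m$ members each, every function still in two fans. To pass from two to four fans per function, replace the single fan of parabolas by a configuration of the kind just built, open all of its fans by the same shifts, and place two copies at each of them. A function that was in two fans is now in four. The members of a fan are then only approximately parabolas, and we have to say in which range and to which accuracy.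

\section{Systems of fans}\label{sec:systems}

A \emph{line element} is a triple $\varphi=(x_\varphi,y_\varphi,s_\varphi)$ of real numbers, with tangent line $T_\varphi(x)=y_\varphi+s_\varphi(x-x_\varphi)$. For a function $f$ and a scale $\rho>0$, the \emph{view} of $f$ from $\varphi$ at scale $\rho$ is
\[
[f]_{\varphi,\rho}(t)=\rho^{-2}\,(f-T_\varphi)(x_\varphi+\rho t).
\]
Horizontal lengths are measured in units of $\rho$ and heights above $T_\varphi$ in units of $\rho^2$. This scaling preserves second derivatives: $[f]_{\varphi,\rho}''(t)=f''(x_\varphi+\rho t)$.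

\begin{definition}\label{def:system}
Let $k\ge0$, $m\ge1$ be integers, $0<d_1<\dots<d_m<D$ and $0<\zeta<1$. A \emph{$(k;d_1,\dots,d_m;D;\zeta)$-system} consists of a finite indexed family $\mathcal{C}$ of functions in $\mathcal{P}$, each with a \emph{color} in $\{1,\dots,m\}$; finitely many \emph{fans}, each a line element $\varphi$ with assigned \emph{members} $f_{\varphi,1},\dots,f_{\varphi,m}\in\mathcal{C}$, where $f_{\varphi,l}$ has color $l$; and a \emph{scale} $\rho>0$. Each $f\in\mathcal{C}$ is a member of exactly $2^k$ fans, and the following hold.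
\begin{itemize}
\item[(S1)] For each fan $\varphi$, color $l$ and $|t|\le1/\zeta$: $\ \bigl|[f_{\varphi,l}]_{\varphi,\rho}(t)-\frac{d_l}2t^2\bigr|\le\zeta$.
\item[(S2)] For each fan $\varphi$, each $f\in\mathcal{C}$ that is not a member of $\varphi$, and $|t|\le1/\zeta$: $\ [f]_{\varphi,\rho}(t)\ge1/\zeta$.
\item[(S3)] For all fans $\varphi\ne\psi$: $\ |y_\varphi-T_\psi(x_\varphi)|<\frac D2(x_\varphi-x_\psi)^2$ and $|s_\varphi-s_\psi|<D|x_\varphi-x_\psi|$.
\item[(S4)] For all fans $\varphi\ne\psi$: $\ |x_\varphi-x_\psi|\ge\rho/\zeta$.
\end{itemize}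
\end{definition}

The number $\zeta$ is a tolerance. In a window of large relative size $1/\zeta$ around a fan, the members look like the parabolas $\frac{d_l}2t^2$ by (S1), all other functions are high by (S2), and the other fans are no closer than the edge of the window by (S4). The curvature $d_l$ depends on the color only and the scale $\rho$ is common to all fans. This is what allows us to open all fans at once: a function belongs to many fans but can be shifted only once, so the shift it needs must be the same at all of them.

Condition (S3) holds, by Taylor's formula and the mean value theorem, for tangent line elements of a function with $|f''|<D$. It says that the fans lie along a curve flatter than $D$, so that a parabola of curvature at least $D$ attached at one fan passes above the others: $T_\psi(x_\varphi)+\frac D2(x_\varphi-x_\psi)^2>y_\varphi$. We shall use it also away from the fans. Since $(T_\varphi-T_\psi)(x)=(y_\varphi-T_\psi(x_\varphi))+(s_\varphi-s_\psi)(x-x_\varphi)$, (S3) gives for all $x$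
\begin{equation}\label{eq:lines}
|T_\varphi(x)-T_\psi(x)|\le\tfrac D2(x_\varphi-x_\psi)^2+D\,|x_\varphi-x_\psi|\,|x-x_\varphi| .
\end{equation}

Two remarks. Counting pairs (fan, member of color $l$) shows that a system with $N$ fans has $N/2^k$ functions of each color, so $|\mathcal{C}|=mN/2^k$. And the \emph{reflection}, which replaces each $f(x)$ by $f(-x)$ and each fan $(x_\varphi,y_\varphi,s_\varphi)$ by $(-x_\varphi,y_\varphi,-s_\varphi)$, replaces each view $[f]_{\varphi,\rho}(t)$ by $[f]_{\varphi,\rho}(-t)$ and turns a system into a system with the same parameters and scale.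

Define $N_0(m)=1$, $N_k(1)=2^k$, and for $k\ge1$, $m\ge2$
\begin{equation}\label{eq:N}
N_k(m)=2M\,N_{k-1}(M),\qquad M=N_k(m-1).
\end{equation}
For example $N_1(m)=2^m$, as in Section~\ref{sec:idea}, and $N_2(2)=2\cdot4\cdot N_1(4)=128$.

\begin{proposition}\label{prop:system}
For all $k\ge0$, $m\ge1$, $0<d_1<\dots<d_m<D$ and $\zeta\in(0,1)$ there is a $(k;d_1,\dots,d_m;D;\zeta)$-system with exactly $N_k(m)$ fans.
\end{proposition}

The proof is by induction on $k$ and, for fixed $k$, on $m$, always for all values of the real parameters. In the end only $m=2$ and one set of real parameters is used, but the step prescribes the number of colors, the curvatures and the tolerance of the systems it calls, so the general statement is needed. Here are the two base cases.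

\medskip
\noindent\emph{Base case $k=0$.} Take one fan $\varphi=(0,0,0)$ with members $f_l(x)=\frac{d_l}2x^2+x^4$. Then $[f_l]_{\varphi,\rho}(t)=\frac{d_l}2t^2+\rho^2t^4$, and $\rho^2t^4\le\rho^2\zeta^{-4}\le\zeta$ for $|t|\le1/\zeta$ if $\rho^2\le\zeta^5$. So (S1) holds, and (S2)--(S4) are vacuous.

\medskip
\noindent\emph{Base case $m=1$, $k\ge1$.} Take the single function $f(x)=\frac{d_1}2x^2+x^4$. Let $r_0>0$ satisfy $12r_0^2<D-d_1$ and $6r_0^2\zeta^{-2}\le\zeta/2$. Choose $2^k$ distinct points $x_\varphi\in(0,r_0)$ and the fans $(x_\varphi,f(x_\varphi),f'(x_\varphi))$, each with member $f$. On $[0,r_0]$ we have $0<f''=d_1+12x^2<D$, which gives (S3). Expanding $f$ at $x_\varphi$,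
\[
[f]_{\varphi,\rho}(t)-\tfrac{d_1}2t^2=6x_\varphi^2t^2+4x_\varphi\rho\,t^3+\rho^2t^4 .
\]
For $|t|\le1/\zeta$ the first term is at most $\zeta/2$, and the other two are together at most $4r_0\rho\zeta^{-3}+\rho^2\zeta^{-4}$ in absolute value, which is at most $\zeta/2$ for small $\rho$. So (S1) holds. Condition (S4) holds for small $\rho$, and (S2) is vacuous.

\section{The inductive step}\label{sec:step}

Let $k\ge1$, $m\ge2$, and let $0<d_1<\dots<d_m<D$ and $\zeta\in(0,1)$ be given. Write $d=d_m$. We use two systems. The \emph{inner} system $S'$ has level $k$ and $m-1$ colors; it plays the role of $g$ in Example~\ref{ex:four} and supplies the colors $1,\dots,m-1$. The \emph{outer} system $S^*$ has level $k-1$ and one color for each fan of $S'$; it plays the role of the pair $P,Q$, and all of its functions receive the new color $m$. The order of choices is forced. The inner system comes first. Then comes a shrinking factor $\theta$, which together with $S'$ determines the curvatures required of $S^*$. The tolerance of $S^*$ comes last, because its errors have to be small at the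 much finer new scale.

\subsection{The inner system}

The new members will have curvature close to $d$, and they must pass above the fans of $S'$ to which they are not attached. So $S'$ must be flatter than $d$. Put
\[
D'=\tfrac12(d_{m-1}+d),\qquad\delta=d-D'>0,
\]
so that $d_{m-1}<D'<d$, and choose $\zeta'>0$ with
\begin{equation}\label{eq:zetap}
\zeta'\le\zeta,\qquad\kappa:=\frac{\zeta'}{\zeta}\le\frac{\delta}{12d},\qquad\zeta'^2\le\frac{\zeta\delta}{16}.
\end{equation}
By induction there is a $(k;d_1,\dots,d_{m-1};D';\zeta')$-system $S'$ with $M=N_k(m-1)$ fans. Denote its fans by $i=(\xi_i,\eta_i,\sigma_i)$, numbered from right to left, $\xi_1>\dots>\xi_M$ (the $\xi_i$ are distinct by (S4)); its lines by $T'_i$; its members by $g_{i,l}$, $l<m$; and its scale by $\rho'$. Since $S'$ has finitely many functions, all in $\mathcal{P}$, there are $c>0$ and $R_0>0$ with $g(\xi)\ge c\,\xi^4$ for all $|\xi|\ge R_0$ and all $g$ in $S'$.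

\subsection{Shrinking, tilting, and the tangent parabolas}

Near $t=1$ the parabola $\frac d2(t^2-1)$ has the tangent line $d(t-1)$. We shrink $S'$ by a factor $\theta>0$, preserving curvature, and lay it along this line by the affine map
\[
(\xi,\eta)\mapsto(t,u)=(1+\theta\xi,\ d\theta\xi+\theta^2\eta).
\]
It carries the graphs of $g$ and $T'_i$ to the graphs of functions $V_g$ and $\ell_i$ given by
\begin{equation}\label{eq:map}
V_g(t)=d\theta\xi+\theta^2g(\xi),\qquad\ell_i(t)=d\theta\xi+\theta^2T'_i(\xi),\qquad t=1+\theta\xi .
\end{equation}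
(Example~\ref{ex:four} is the case $d=30$, $\theta=\frac13$, seen at scale $3$: there $b(3t)=9V_g(t)$.) The line $\ell_i$ has value $u_i$ and slope $w_i$ at $t_i$, where
\[
t_i=1+\theta\xi_i,\qquad u_i=d\theta\xi_i+\theta^2\eta_i,\qquad w_i=d+\theta\sigma_i,
\]
so $\ell_i(t)=u_i+w_i(t-t_i)$. The even parabola tangent to $\ell_i$ at $t_i$ is $\frac{d_i^*}2t^2+h_i$ with
\[
d_i^*=\frac{w_i}{t_i},\qquad h_i=u_i-\tfrac12w_it_i;
\]
its slope at $t_i$ is $d_i^*t_i=w_i$ and its value is $\frac12w_it_i+h_i=u_i$. Hence
\begin{equation}\label{eq:tangent}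
\tfrac{d_i^*}2t^2+h_i=\ell_i(t)+\tfrac{d_i^*}2(t-t_i)^2 .
\end{equation}
As $\theta\to0$ we have $t_i\to1$, $u_i\to0$, $w_i\to d$ and $d_i^*\to d$. So the curvatures $d_i^*$, which will be the curvatures of the $M$ colors of $S^*$, are all close to $d$, and the colors can be merged into one. They must nevertheless be distinct for the induction hypothesis to apply. For $i<i'$,
\[
t_it_{i'}(d^*_{i'}-d^*_i)=\theta\bigl[d(\xi_i-\xi_{i'})-(\sigma_i-\sigma_{i'})\bigr]+\theta^2(\sigma_{i'}\xi_i-\sigma_i\xi_{i'}),
\]
and the bracket is positive because $|\sigma_i-\sigma_{i'}|<D'(\xi_i-\xi_{i'})<d(\xi_i-\xi_{i'})$ by (S3) for $S'$. So $d_1^*<\dots<d_M^*$ for small $\theta$. This is the first use of $D'<d$.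

Fix $\theta>0$ so small that the following hold for all $i,i'\in\{1,\dots,M\}$, including $i=i'$.
\begin{itemize}
\item[(A1)] $\theta|\xi_i|\le\frac14$, $\ \theta(|\xi_i|+\rho'/\zeta)\le\frac12$, $\ \theta|\sigma_i|\le\frac d2$, $\ |u_i|\le d$.
\item[(A2)] $0<d_1^*<\dots<d_M^*$ and $|d_i^*-d|\le\min\{\frac\delta4,\ \zeta^3,\ \frac{D-d}4\}$.
\item[(A3)] $\theta R_0\le\frac32$ and $5c\,\theta^{-2}\ge5d+1$.
\item[(A4)] $|u_i-\ell_{i'}(-t_i)|<\frac D2(t_i+t_{i'})^2$ and $w_i+w_{i'}<D(t_i+t_{i'})$.
\end{itemize}
In (A4), $u_i-\ell_{i'}(-t_i)=u_i-u_{i'}+w_{i'}(t_i+t_{i'})$, so both left sides tend to $2d$ and both right sides to $2D$ as $\theta\to0$; this uses $d<D$. Condition (A4) will be (S3) for two fans on opposite sides of an opened fan.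

From (A1),
\begin{equation}\label{eq:sizes}
t_i\in[\tfrac34,\tfrac54],\qquad0<w_i\le\tfrac32d,\qquad|h_i|\le d+\tfrac12\cdot\tfrac32d\cdot\tfrac54\le2d,\qquad d_i^*\le2d .
\end{equation}
Let $\mu=\theta\rho'$; it will be the ratio of the new scale to the scale of $S^*$. By (A1), $\mu/\zeta\le\frac12$, hence $\mu\le\frac12$ and
\begin{equation}\label{eq:mu}
\mu/\zeta\le\tfrac12,\qquad\mu^2/\zeta\le1 .
\end{equation}
Finally we record the effect of shrinking on the quartic term. If $|z-1|\ge\frac32$, then $|z-1|/\theta\ge R_0$ by (A3), so for every $g$ in $S'$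
\begin{equation}\label{eq:far}
V_g(z)=d(z-1)+\theta^2g\Bigl(\frac{z-1}\theta\Bigr)\ge c\,\theta^{-2}|z-1|^4-d\,|z-1| .
\end{equation}
Shrinking leaves quadratic terms unchanged and multiplies quartic terms by $\theta^{-2}$. If $g$ were the parabola $\frac{d_l}2\xi^2$, then $V_g(z)=d(z-1)+\frac{d_l}2(z-1)^2$ would lie below $\frac d2(z^2-1)=d(z-1)+\frac d2(z-1)^2$ for all $z\ne1$, and the copy would hide everything else. Inequality \eqref{eq:far} is the only place in the step where the degree $4$ is used.

\subsection{The outer system}

Put $D^*=\frac12(d+D)$. By (A2), $d_M^*\le d+\frac{D-d}4<D^*<D$. The room between $D^*$ and $D$ is needed because the new fans are displaced from those of $S^*$, and (S3) must survive the displacement. Choose $\zeta^*>0$, depending only on $S',\theta,\zeta,d,D$, such that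
\begin{itemize}
\item[(B1)] $\zeta^*\le\frac1{10}$, $\ \zeta^*\le\frac12\zeta\mu^2$, $\ 1/\zeta^*\ge4d+1$;
\item[(B2)] for all real $r\ge1/\zeta^*$,
\begin{align}
\tfrac{c}{16\theta^2}r^4-2dr-\tfrac{D^*}2r^2-\tfrac32D^*r-2d&\ge1,\label{eq:B1}\\
\tfrac{D^*}2r^2+\tfrac54D^*r+2d+\tfrac32d\bigl(r+\tfrac52\bigr)&<\tfrac D2\bigl(r-\tfrac52\bigr)^2,\label{eq:B2}\\
D^*r+3d&<D\bigl(r-\tfrac52\bigr).\label{eq:B3}
\end{align}
\end{itemize}
Such a $\zeta^*$ exists: moving all terms to the larger side gives polynomials in $r$ with the positive leading coefficients $\frac c{16\theta^2}$, $\frac{D-D^*}2$, $D-D^*$. By induction there is a $(k-1;d_1^*,\dots,d_M^*;D^*;\zeta^*)$-system $S^*$ with $N^*=N_{k-1}(M)$ fans $j=(x_j,y_j,s_j)$, lines $T_j$, members $f^*_{j,i}$ ($1\le i\le M$) and scale $\rho^*$.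

\subsection{The new system}

The functions are of two kinds.
\begin{itemize}
\item For each $f^*$ in $S^*$, of color $i$ say, the \emph{shifted function} $f^*+\rho^{*2}h_i$. It receives the new color $m$. The shift depends only on the old color, so it opens all fans of $S^*$ in the same way.
\item For each fan $j$ of $S^*$, each sign $\pm$ and each $g$ in $S'$, the \emph{copy}
\[
g^{j,\pm}(x)=T_j(x)+\rho^{*2}V_g\Bigl(\pm\frac{x-x_j}{\rho^*}\Bigr),\qquad\text{that is,}\qquad[g^{j,\pm}]_{j,\rho^*}(t)=V_g(\pm t).
\]
It keeps the color of $g$, which is at most $m-1$.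
\end{itemize}
All these functions lie in $\mathcal{P}$. The fans are $\Phi=(i,j,\pm)$, for $1\le i\le M$, $j$ a fan of $S^*$ and either sign, with
\[
x_\Phi=x_j\pm\rho^*t_i,\qquad y_\Phi=T_j(x_\Phi)+\rho^{*2}u_i,\qquad s_\Phi=s_j\pm\rho^*w_i,
\]
and with members $g_{i,l}^{j,\pm}$ ($l<m$) and $f^*_{j,i}+\rho^{*2}h_i$; see Figure~\ref{fig:step}. Their lines are
\begin{equation}\label{eq:newline}
T_\Phi(x)=T_j(x)+\rho^{*2}\ell_i(\pm t),\qquad t=\frac{x-x_j}{\rho^*},
\end{equation}
since the right side is linear in $x$ with value $y_\Phi$ at $x_\Phi$ and slope $s_\Phi$. The scale is $\rho=\mu\rho^*$.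

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.9]
\draw (0,0)--(5.3,0); \draw[dotted] (5.3,0)--(6.7,0); \draw (6.7,0)--(12,0);
\foreach \c/\j in {2.6/j,9.4/{j'}} {
  \draw (\c,-0.15)--(\c,0.15); \node[below] at (\c,-0.15) {$x_{\j}$};
  \foreach \o/\i in {2.0/1,1.6/2,1.2/3} {
    \fill (\c-\o,0) circle (1.6pt) node[above=2pt] {$\i$};
    \fill (\c+\o,0) circle (1.6pt) node[above=2pt] {$\i$}; }
  \node[below] at (\c-1.6,-0.15) {$(\j,-)$}; \node[below] at (\c+1.6,-0.15) {$(\j,+)$}; }
\end{tikzpicture}
\caption{Positions of the new fans on the $x$-axis when the inner system has $M=3$ fans (not to scale). Each fan $j$ of the outer system is replaced by two shrunken copies $(j,-)$ and $(j,+)$ of the inner system, at distance about $\rho^*$ from $x_j$. A dot labeled $i$ is a fan of such a copy; the member of $j$ of outer color $i$ joins the two dots labeled $i$ next to $x_j$.}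
\label{fig:step}
\end{figure}

There are $2MN^*=N_k(m)$ fans. The copy $g^{j,\pm}$ is a member of the fans $(i,j,\pm)$, with the same $j$ and sign, for the $2^k$ fans $i$ of $S'$ that contain $g$. The shifted function $f^*+\rho^{*2}h_i$ is a member of the fans $(i,j,+)$ and $(i,j,-)$ for the $2^{k-1}$ fans $j$ of $S^*$ that contain $f^*$. So every function is a member of exactly $2^k$ fans. It remains to verify (S1)--(S4).

\subsection{Views from a new fan}

If $S^*$ is replaced by its reflection, with the same $S'$, $\theta$ and $\zeta^*$ (which were chosen before $S^*$), then the new system is replaced by its reflection, with $(i,j,\pm)$ and $g^{j,\pm}$ corresponding to $(i,j,\mp)$ and $g^{j,\mp}$; for instance $T_j(-x)+\rho^{*2}V_g((x+x_j)/\rho^*)=g^{j,-}(-x)$. Hence in (S1) and (S2) it suffices to treat fans with sign $+$, and in (S3) and (S4) two fans with the same $j$ and the same sign may be assumed to have sign $+$.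

Fix $\Phi=(i,j,+)$ and $|\tau|\le1/\zeta$. The point $x=x_\Phi+\rho\tau$ has outer coordinate $t=(x-x_j)/\rho^*=t_i+\mu\tau$ and inner coordinate $\xi=(t-1)/\theta=\xi_i+\rho'\tau$. By \eqref{eq:newline}, for every function $f$,
\begin{equation}\label{eq:views}
\mu^2\,[f]_{\Phi,\rho}(\tau)=[f]_{j,\rho^*}(t)-\ell_i(t).
\end{equation}
By (A1), $|t-1|=\theta|\xi|\le\frac12$. By \eqref{eq:mu}, $|t-t_i|\le\frac12$. So with \eqref{eq:sizes}
\begin{equation}\label{eq:window}
t\in[\tfrac12,\tfrac32],\qquad|\ell_i(t)|\le d+\tfrac32d\cdot\tfrac12\le2d .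
\end{equation}
For the copies at $(j,+)$, \eqref{eq:views} and \eqref{eq:map} give $\mu^2[g^{j,+}]_{\Phi,\rho}(\tau)=\theta^2(g-T'_i)(\xi)$, that is,
\begin{equation}\label{eq:inner}
[g^{j,+}]_{\Phi,\rho}(\tau)=[g]_{i,\rho'}(\tau).
\end{equation}
The copy looks from $\Phi$ exactly as the original looks from $i$. For the shifted members of $j$, condition (S1) for $S^*$ applies since $|t|\le\frac32\le1/\zeta^*$. It gives $[f^*_{j,i'}+\rho^{*2}h_{i'}]_{j,\rho^*}(t)=\frac{d^*_{i'}}2t^2+h_{i'}+e$ with $|e|\le\zeta^*$. By \eqref{eq:views}, \eqref{eq:tangent}, \eqref{eq:map} and $t-t_{i'}=\theta(\xi-\xi_{i'})$, for every $i'$,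
\begin{equation}\label{eq:outer}
\mu^2[f^*_{j,i'}+\rho^{*2}h_{i'}]_{\Phi,\rho}(\tau)=\theta^2\Bigl[T'_{i'}(\xi)-T'_i(\xi)+\tfrac{d^*_{i'}}2(\xi-\xi_{i'})^2\Bigr]+e,\qquad|e|\le\zeta^* .
\end{equation}

\subsection{Verification of (S1)}

For colors $l<m$ use \eqref{eq:inner} and (S1) for $S'$, which applies as $|\tau|\le1/\zeta\le1/\zeta'$ and gives an error at most $\zeta'\le\zeta$. For color $m$, \eqref{eq:outer} with $i'=i$ and $\xi-\xi_i=\rho'\tau$ gives the view $\frac{d_i^*}2\tau^2+e\mu^{-2}$. By (A2) and (B1) it differs from $\frac d2\tau^2$ by at most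
\[
\frac{|d_i^*-d|}{2\zeta^2}+\frac{\zeta^*}{\mu^2}\le\frac\zeta2+\frac\zeta2 .
\]

\subsection{Verification of (S2)}

We must show $\mu^2[f]_{\Phi,\rho}(\tau)\ge\mu^2/\zeta$ for every non-member $f$ of $\Phi=(i,j,+)$. A non-member is a copy at $(j,+)$, at $(j,-)$ or at another fan $j'$, or it is a shifted function whose original is a member of $j$ of a color other than $i$, or is not a member of $j$. Only case (b) is delicate. In (c)--(e) we show $[f]_{j,\rho^*}(t)\ge2d+1$, which suffices by \eqref{eq:views}, \eqref{eq:window} and \eqref{eq:mu}.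

(a) \emph{$f=g^{j,+}$ with $g$ not a member of $i$ in $S'$.} By \eqref{eq:inner} and (S2) for $S'$, the view is at least $1/\zeta'\ge1/\zeta$.

(b) \emph{$f=f^*_{j,i'}+\rho^{*2}h_{i'}$ with $i'\ne i$.} This function is attached to another fan of the same copy. The shifted members of $j$ are all close to one another, so the lower bound has to come from the gap $\delta$ between their curvature and $D'$; this is the second use of $D'<d$. Put $\Delta=|\xi_{i'}-\xi_i|$. By (S4) for $S'$, $\Delta\ge\rho'/\zeta'$, so $|\xi-\xi_i|\le\rho'/\zeta=\kappa\rho'/\zeta'\le\kappa\Delta$ and $|\xi-\xi_{i'}|\ge(1-\kappa)\Delta$, where $\kappa<1$ by \eqref{eq:zetap}. By \eqref{eq:lines} for $S'$,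
\[
T'_{i'}(\xi)-T'_i(\xi)\ge-\tfrac{D'}2\Delta^2-D'\kappa\Delta^2 .
\]
We have $d^*_{i'}(1-\kappa)^2\ge d^*_{i'}-2\kappa d^*_{i'}\ge d^*_{i'}-4\kappa d$ by \eqref{eq:sizes}, $D'\le d$, and $d^*_{i'}-D'\ge\frac34\delta$ by (A2). So by \eqref{eq:zetap} the bracket in \eqref{eq:outer} is at least
\[
\frac{\Delta^2}2\bigl[d^*_{i'}(1-\kappa)^2-D'-2D'\kappa\bigr]\ge\frac{\Delta^2}2\bigl[\tfrac34\delta-6d\kappa\bigr]\ge\frac{\delta}8\Delta^2\ge\frac{\delta\rho'^2}{8\zeta'^2}\ge\frac{2\rho'^2}\zeta .
\]
Since $|e|\le\zeta^*\le\frac12\zeta\mu^2\le\mu^2/\zeta$, the right side of \eqref{eq:outer} is at least $2\mu^2/\zeta-\mu^2/\zeta=\mu^2/\zeta$.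

(c) \emph{$f=g^{j,-}$.} Here $[f]_{j,\rho^*}(t)=V_g(z)$ with $z=-t\in[-\frac32,-\frac12]$, so $\frac32\le|z-1|\le\frac52$. Since $(\frac32)^4>5$, \eqref{eq:far} and (A3) give $V_g(z)\ge5c\theta^{-2}-\frac52d\ge2d+1$.

(d) \emph{$f=f^*+\rho^{*2}h_{i'}$ with $f^*$ of color $i'$ not a member of $j$ in $S^*$.} By (S2) for $S^*$, \eqref{eq:sizes} and (B1), $[f]_{j,\rho^*}(t)\ge1/\zeta^*-2d\ge2d+1$.

(e) \emph{$f=g^{j',\pm}$ with $j'\ne j$.} Put $r=|x_j-x_{j'}|/\rho^*$; then $r\ge1/\zeta^*\ge10$ by (S4) for $S^*$. At our point $x$, $f=T_{j'}+\rho^{*2}V_g(z)$ with $|z|=|x-x_{j'}|/\rho^*\in[r-\frac32,r+\frac32]$. Hence $\frac r2\le r-\frac52\le|z-1|\le r+\frac52\le2r$, and \eqref{eq:far} gives $V_g(z)\ge\frac c{16\theta^2}r^4-2dr$. The line $T_{j'}$ may pass below $T_j$, but by \eqref{eq:lines} for $S^*$ only quadratically in $r$: $\rho^{*-2}(T_{j'}-T_j)(x)\ge-\frac{D^*}2r^2-\frac32D^*r$. Adding, and using \eqref{eq:B1},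
\[
[f]_{j,\rho^*}(t)\ge\tfrac c{16\theta^2}r^4-2dr-\tfrac{D^*}2r^2-\tfrac32D^*r\ge2d+1 .
\]

\subsection{Verification of (S3) and (S4)}

Let $\Phi\ne\Psi$ be new fans.

\emph{Same $j$, same sign.} Let $\Phi=(i,j,+)$, $\Psi=(i',j,+)$, $i\ne i'$. By \eqref{eq:newline} and \eqref{eq:map} at $\xi=\xi_i$,
\[
y_\Phi-T_\Psi(x_\Phi)=\rho^{*2}\bigl(u_i-\ell_{i'}(t_i)\bigr)=(\rho^*\theta)^2\bigl(\eta_i-T'_{i'}(\xi_i)\bigr),
\]
and $x_\Phi-x_\Psi=\rho^*\theta(\xi_i-\xi_{i'})$, $s_\Phi-s_\Psi=\rho^*\theta(\sigma_i-\sigma_{i'})$. So (S3) follows from (S3) for $S'$ and $D'<D$, and $|x_\Phi-x_\Psi|\ge\rho^*\theta\rho'/\zeta'=\rho/\zeta'\ge\rho/\zeta$.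

\emph{Same $j$, opposite signs.} Let $\Phi=(i,j,\pm)$, $\Psi=(i',j,\mp)$. For both choices of sign, \eqref{eq:newline} gives $y_\Phi-T_\Psi(x_\Phi)=\rho^{*2}(u_i-\ell_{i'}(-t_i))$. Also $|x_\Phi-x_\Psi|=\rho^*(t_i+t_{i'})$ and $|s_\Phi-s_\Psi|=\rho^*(w_i+w_{i'})$. So (S3) is (A4). Moreover $|x_\Phi-x_\Psi|\ge\frac32\rho^*\ge\rho/\zeta$, since $\rho/\zeta=(\mu/\zeta)\rho^*\le\frac12\rho^*$ by \eqref{eq:mu}.

\emph{Different fans $j\ne j'$.} Let $\Phi$ be at $j$ and $\Psi$ at $j'$, and let $r=|x_j-x_{j'}|/\rho^*\ge1/\zeta^*\ge10$. Write $x_\Phi=x_j+\rho^*t_\Phi$, $y_\Phi=T_j(x_\Phi)+\rho^{*2}u_\Phi$, $s_\Phi=s_j+\rho^*w_\Phi$ with signed $t_\Phi,w_\Phi$, and define $t_\Psi,u_\Psi,w_\Psi$ by the same formulas with $j'$. By (A1) and \eqref{eq:sizes}, the numbers $|t|,|u|,|w|$ are at most $\frac54$, $d$, $\frac32d$ for both fans. Then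
\[
\rho^*\bigl(r-\tfrac52\bigr)\le|x_\Phi-x_\Psi|\le\rho^*\bigl(r+\tfrac52\bigr).
\]
Since $T_\Psi(x)=T_{j'}(x)+\rho^{*2}u_\Psi+\rho^*w_\Psi(x-x_\Psi)$,
\[
y_\Phi-T_\Psi(x_\Phi)=(T_j-T_{j'})(x_\Phi)+\rho^{*2}(u_\Phi-u_\Psi)-\rho^*w_\Psi(x_\Phi-x_\Psi).
\]
By \eqref{eq:lines} for $S^*$ and by \eqref{eq:B2},
\[
|y_\Phi-T_\Psi(x_\Phi)|\le\rho^{*2}\Bigl[\tfrac{D^*}2r^2+\tfrac54D^*r+2d+\tfrac32d\bigl(r+\tfrac52\bigr)\Bigr]<\tfrac D2(x_\Phi-x_\Psi)^2 .
\]
By (S3) for $S^*$ and by \eqref{eq:B3}, $|s_\Phi-s_\Psi|\le\rho^*(D^*r+3d)<D|x_\Phi-x_\Psi|$. Finally $|x_\Phi-x_\Psi|\ge\frac{15}2\rho^*\ge\rho/\zeta$.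

This completes the inductive step and the proof of Proposition~\ref{prop:system}.\hfill$\Box$

\section{Counting}\label{sec:count}

A system of level $k$ shows each function about $2^k$ times. To express $k$ through the number of functions we need an upper bound for $N_k(m)$. The recursion \eqref{eq:N} has the shape of the Ackermann recursion, the previous value in row $k$ being fed into row $k-1$; the extra factor $2M$ costs one additional step of $A$ for each step of $m$.

\begin{lemma}\label{lem:A}
For all $k,m\ge1$: \emph{(i)} $A_k(m)\ge2m$ and $A_k$ is strictly increasing; \emph{(ii)} if $k\ge2$, then $A_k(m+1)\ge2A_k(m)$ and $A_k(m)\ge2^m$; \emph{(iii)} $A_{k+1}(m)\ge A_k(m)$.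
\end{lemma}

\begin{proof}
We prove (i) and (ii) by induction on $k$. For $k=1$, (i) is the definition. For $k\ge2$, (i) for $k-1$ gives $A_k(m+1)=A_{k-1}(A_k(m))\ge2A_k(m)$. With $A_k(1)=2$ it follows that $A_k$ is strictly increasing and $A_k(m)\ge2^m\ge2m$. In (iii) both sides equal $2$ for $m=1$, and for $m\ge2$, by (i), $A_{k+1}(m)=A_k(A_{k+1}(m-1))\ge A_k(2m-2)\ge A_k(m)$.
\end{proof}

\begin{lemma}\label{lem:N}
$N_k(m)\le A_{k+2}(2m+k)$ for all $k\ge0$, $m\ge1$.
\end{lemma}

\begin{proof}
Induction on $k$, then on $m$. For $k=0$ the left side is $1$. For $m=1$, $2^k\le2^{k+2}\le A_{k+2}(k+2)$. Let $k\ge1$, $m\ge2$, $M=N_k(m-1)$ and $Z=A_{k+2}(2m-2+k)$, so $M\le Z$ by induction. Using $2M\le2^M$, the induction hypothesis for $k-1$, and $M$ applications of the doubling inequality in Lemma~\ref{lem:A}(ii),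
\[
N_k(m)=2M\,N_{k-1}(M)\le2^MA_{k+1}(2M+k-1)\le A_{k+1}(3M+k-1)\le A_{k+1}(3Z+k-1).
\]
As $Z\ge2^{2m-2+k}\ge2^{k+2}$, we have $k-1\le Z$ and $Z\ge4$, so $3Z+k-1\le4Z\le2^Z\le A_{k+1}(Z)$. By the recursion for $A_{k+2}$, $A_{k+1}(Z)=A_{k+2}(2m-1+k)$. Hence $N_k(m)\le A_{k+1}(A_{k+2}(2m-1+k))=A_{k+2}(2m+k)$.
\end{proof}

A system with two colors and $N_k(2)$ fans has
\[
n_k=2^{1-k}N_k(2)=2^{1-k}\cdot2^{k+1}N_{k-1}(2^k)=4N_{k-1}(2^k)\qquad(k\ge1)
\]
functions. Thus $n_1=4$, the size of Example~\ref{ex:four}, and $n_2=64$. By \eqref{eq:N}, $N_k(m)\ge N_k(m-1)$, so $N_{k-1}(2^k)\ge N_{k-1}(1)=2^{k-1}$ and $n_k\to\infty$. By Lemmas~\ref{lem:N} and~\ref{lem:A}(iii),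
\begin{equation}\label{eq:nk}
n_k\le N_k(2)\le A_{k+2}(k+4)\le A_{k+4}(k+4)=A(k+4).
\end{equation}

\begin{proof}[Proof of Proposition~\ref{prop:quartics}]
\emph{Step 1: $n_k$ polynomials, $k\ge1$.} Take a $(k;2,4;5;\frac1{100})$-system with $N=N_k(2)$ fans and scale $\rho$; it has $n_k$ functions. Open all fans by lowering every function of color $2$ by $\rho^2$. Consider a fan $\varphi$ and the points $x_\varphi+\rho t$, $t\in\{-2,0,2\}$. By (S1) and (S2), the views at these points are within $0.01$ of $t^2$ for the member of color $1$, within $0.01$ of $2t^2-1$ for the member of color $2$, and at least $99$ for all other functions. So at $t=\pm2$ the member of color $1$ is the unique minimizer (about $4$ against $7$), and at $t=0$ the member of color $2$ is (about $-1$ against $0$). By (S4) the points $x_\varphi$ are at least $100\rho$ apart, so the intervals $[x_\varphi-2\rho,x_\varphi+2\rho]$ are disjoint. Each fan gives two changes of the minimizer, and the family is $2N$-certified with $2N=n_k2^k$. Every function is a member of some fan and hence the unique minimizer at some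 sample point.

\emph{Step 2: all $n\ge4$.} The numbers $n_k$ are sparse, so we fill the gaps with far-apart copies. Since $n_1=4\le n$ and $n_k\to\infty$, there is a largest $k\ge1$ with $n_k\le n$. Put $q=\lfloor n/n_k\rfloor\ge1$; then $qn_k>n/2$. Let $f_1,\dots,f_{n_k}$ be the family of Step 1, and let $Y$ bound the absolute values of the minima at its sample points $x_r$. For $p=1,\dots,q$ take the functions $x\mapsto f_i((x-p)/\varepsilon)$, with sample points $p+\varepsilon x_r$. For small $\varepsilon>0$ these lie in $(p-\frac14,p+\frac14)$. There the functions of every other copy $p'$ have argument of absolute value at least $\frac3{4\varepsilon}$, so they exceed $Y$ for small $\varepsilon$, because $f_i(z)\to\infty$ as $|z|\to\infty$. Add the $n-qn_k$ polynomials $x^4+Y+1,\ x^4+Y+2,\dots$, which exceed $Y$ everywhere and are distinct from each other. At each sample point of copy $p$ the unique minimizer of the whole family is then the same as within the copy. Each copied function is the unique minimizer at some sample point, so all $n$ functions are distinct. They lie in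 $\mathcal{P}$ and are $B$-certified with $B=qn_k2^k\ge n2^{k-1}$. By the choice of $k$ and by \eqref{eq:nk}, $n<n_{k+1}\le A(k+5)$. So $\alpha(n)\le k+5$ and $B\ge n2^{\alpha(n)-6}=\frac1{64}n2^{\alpha(n)}$.
\end{proof}

With Proposition~\ref{prop:quartics}, the proofs of Theorems~\ref{thm:ellipses} and~\ref{thm:tight} in Section~\ref{sec:transfer} are complete.

\begin{thebibliography}{1}

\bibitem{CG}
\emph{Combinatorial Geometry with Algorithmic Applications},
\texttt{https://typeset.io/\allowbreak pdf/\allowbreak combinatorial-\allowbreak geometry-\allowbreak with-\allowbreak algorithmic-\allowbreak applications-\allowbreak 5gkkk64kxz.pdf}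

\end{thebibliography}
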